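# Attractive 1-generic degrees

## 1. The guess that every 1-generic degree is dispersive

Turing degrees can be compared by how well the sets in one approximate the sets in the other, where two sets count as close if they differ on a set of small upper density. Fix a degree $\mathbf a$ and choose $B$ at random. The distance between $\mathbf a$ and the degree of $B$ is then almost surely at least $\frac12$, as we shall check. Call $\mathbf a$ attractive if it is almost surely exactly $\frac12$, and dispersive otherwise. Random degrees are attractive. Generic sets behave in the opposite way to random ones: a generic set imitates anything at all on long stretches, and then its opposite on even longer ones. So the first guess about the question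

> Is every 1-generic degree dispersive?

is **yes**. We make this precise, test it on simple cases, prove it for a large class of 1-generic degrees, and then see it fail.

**Notation.** We identify sets of natural numbers with points of $2^\omega$, and $\mu$ is Lebesgue measure on $2^\omega$. For strings, $\sigma\subseteq\tau$ means that $\tau$ extends $\sigma$ (equality allowed), $\sigma\prec A$ means that $\sigma$ is an initial segment of $A$, and $A{\restriction}n$ is the initial segment of length $n$. A function $g$ *dominates* $f$ if $f(n)\le g(n)$ for all but finitely many $n$. In all computations, a value output within $s$ steps is at most $s$.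

**Definition 1.1 (density distance).** For $A,B\subseteq\mathbb N$ let $A\bigtriangleup B=\{n:A(n)\ne B(n)\}$ and
$$\delta(A,B)=\limsup_{n\to\infty}\frac{|(A\bigtriangleup B)\cap[0,n)|}{n}.$$
This is a pseudometric. Sets with $\delta(A,B)=0$ are *coarsely equivalent*; $\mathcal S$ is the quotient of $2^\omega$ by this relation, with points $[A]$, and $(\mathcal S,\delta)$ is a metric space.

For example, the set of powers of $2$ is coarsely equivalent to $\emptyset$, the even numbers are at distance $\frac12$ from $\emptyset$, and the evens and the odds are at distance $1$. All distances are at most $1$.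

**Definition 1.2 (Hausdorff distance).** For $\mathcal A,\mathcal B\subseteq\mathcal S$ let $\delta([A],\mathcal B)=\inf\{\delta([A],[B]):[B]\in\mathcal B\}$ and
$$H(\mathcal A,\mathcal B)=\max\big(\sup\{\delta([A],\mathcal B):[A]\in\mathcal A\},\ \sup\{\delta([B],\mathcal A):[B]\in\mathcal B\}\big).$$
A Turing degree $\mathbf a$ is identified with $\{[A]:A\in\mathbf a\}\subseteq\mathcal S$, so $H(\mathbf a,\mathbf b)$ makes sense for degrees.

Both suprema matter: for $\mathcal A=\{[\emptyset]\}$ and $\mathcal B=\{[\emptyset],[\mathbb N]\}$ the first is $0$, the second is $1$, and $H(\mathcal A,\mathcal B)=1$.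

**Definition 1.3 (attractive, dispersive).** A property holds for *a.e.* $\mathbf b$ if there is a set of measure $1$ such that it holds of the degree $\mathbf b$ of each $B$ in that set. A degree $\mathbf a$ is *attractive* if $H(\mathbf a,\mathbf b)=\frac12$ for a.e. $\mathbf b$, and *dispersive* otherwise.

**Definition 1.4 (1-generic).** $A$ is *1-generic* if for every c.e. $W\subseteq2^{<\omega}$ some $\sigma\prec A$ satisfies $\sigma\in W$ ("$A$ meets $W$") or has no extension in $W$. A degree is 1-generic if it contains a 1-generic set.

The way one uses this: if every $\sigma\prec A$ has an extension in the c.e. set $W$, then a 1-generic $A$ meets $W$. For instance, with $W_m=\{\sigma:\sigma(x)=1\text{ for some }x\ge m\}$ we see that a 1-generic set is infinite. A computable set $C$ is never 1-generic: every string has an extension in $W=\{\sigma:\sigma\not\prec C\}$, but no initial segment of $C$ is in $W$.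

Two standard facts will be used throughout.

**Fact 1.5.** *If $C\le_TA$, there is $\hat C\equiv_TA$ with $\delta(C,\hat C)=0$.*

*Proof.* Put $\hat C(2^i)=A(i)$, and $\hat C(x)=C(x)$ when $x$ is not a power of $2$. Then $\hat C\le_TA$, and $A$ can be read off $\hat C$. The two sets differ only on powers of $2$, which have density $0$. $\square$

**Fact 1.6.** *If $A$ is 1-generic, then $A'\equiv_TA\oplus0'$. Relativized: if $A$ is 1-generic relative to $X$, then $(A\oplus X)'\equiv_TA\oplus X'$.*

*Proof.* Clearly $A\oplus0'\le_TA'$. To decide $e\in A'$ from $A\oplus0'$, let $W=\{\sigma:\Phi_e^\sigma(e)\downarrow\}$ and search for $\sigma\prec A$ that is in $W$ or has no extension in $W$; $0'$ decides both conditions, and the search ends by 1-genericity. In the first case $e\in A'$, in the second $e\notin A'$. The relativized version is the same with functionals using $X$ as an extra oracle. $\square$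

## 2. Simple cases: random sets, the computable degree, a generic set as its own approximation

First we simplify the Hausdorff distance. Only one of the two suprema matters.

**Lemma 2.1.** *Let $A$ be any set of degree $\mathbf a$. For a.e. $B$, with degree $\mathbf b$,*
$$H(\mathbf a,\mathbf b)=s_A(B),\qquad\text{where}\quad s_A(B)=\sup_{Y\le_TB}\ \inf_{C\le_TA}\delta(Y,C),\tag{1}$$
*and this number is at least $\frac12$.*

*Proof.* By Fact 1.5 and the triangle inequality, the supremum over $Y\in\mathbf b$ of $\delta([Y],\mathbf a)$ is $s_A(B)$: we may use all $Y\le_TB$ and all $C\le_TA$, since each is coarsely equivalent to a member of the degree. Now fix $C\le_TA$. For random $B$ the set $B\bigtriangleup C$ is again a sequence of independent fair bits, so $\delta(B,C)=\frac12$ almost surely by the strong law of large numbers. There are countably many $C\le_TA$, so for a.e. $B$ we have $\delta(B,C)=\frac12$ for all of them. For such $B$, taking $Y=B$ gives $s_A(B)\ge\frac12$. Each $C\in\mathbf a$ has $\delta([C],\mathbf b)\le\delta(C,B)=\frac12$, so the other supremum is at most $\frac12\le s_A(B)$. $\square$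

So $\mathbf a$ is attractive iff for a.e. $B$, every $B$-computable set $Y$ can be approximated by $A$-computable sets $C$ with $\delta(Y,C)$ equal to $\frac12$ or as little above $\frac12$ as we like.

**Lemma 2.2.** *If $s_A(B)=1$ holds on a set of $B$ containing a Borel set of positive measure, then $H(\mathbf a,\mathbf b)=1$ for a.e. $\mathbf b$.*

*Proof.* Let $(\Psi_e)$ list all $\{0,1\}$-valued Turing functionals. For rational $p$, $s_A(B)>p$ iff for some $e$, $\Psi_e^B$ is total and $\inf_{C\le_TA}\delta(\Psi^B_e,C)>p$. Totality is a Borel condition on $B$, on the set where it holds $B\mapsto\delta(\Psi_e^B,C)$ is Borel, and the infimum is over a countable set. So $\{B:s_A(B)=1\}$ is Borel. It is closed under finite changes of $B$, because these preserve the degree of $B$. By Kolmogorov's 0–1 law its measure is $0$ or $1$, hence $1$. Apply Lemma 2.1. $\square$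

**Random sets.** Every 1-random degree is attractive. Let $A$ be 1-random. A.e. $B$ is 1-random relative to $A$, so by van Lambalgen's Theorem $A$ is 1-random relative to $B$. If $Y\le_TB$, then $A$ is 1-random relative to $Y$, hence so is $A\bigtriangleup Y$, which therefore has density $\frac12$. So $\delta(Y,A)=\frac12$, and $s_A(B)\le\frac12$. Here the single set $A$ approximates everything.

**A generic set as its own approximation.** For a 1-generic $A$ this is hopeless already against computable sets: *if $A$ is 1-generic and $C$ is computable, then $\delta(A,C)=1$.* For $m\ge1$ let $W_m$ be the set of strings $\sigma$ with $|\sigma|\ge m$ that disagree with $C$ on at least $(1-\frac1m)|\sigma|$ places. A string of length $l$ can be extended to length $m(l+1)$ by bits that disagree with $C$; the number of disagreements is at least $m(l+1)-l\ge(1-\frac1m)\,m(l+1)$. So every string has an extension in the c.e. set $W_m$, and $A$ meets $W_m$ for all $m$. This supports the guess, but it does not prove it, since $A$ computes many other sets.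

**The computable degree.** Let $\mathbf 0$ be the degree of the computable sets. We show by hand that $H(\mathbf 0,\mathbf b)=1$ for a.e. $\mathbf b$. The method will be reused, so set up two devices.

*Intervals.* Let $d_0=0$, $d_{q+1}=(q+2)(d_q+1)$, and $I_q=[d_q,d_{q+1})$; thus $d_1=2$, $d_2=9$, $d_3=40$. If two sets $Y,C$ differ at every point of $I_q$, then
$$\frac{|(Y\bigtriangleup C)\cap[0,d_{q+1})|}{d_{q+1}}\ \ge\ 1-\frac{d_q}{d_{q+1}}\ \ge\ 1-\frac1{q+2}.\tag{2}$$
So if this happens for infinitely many $q$, then $\delta(Y,C)=1$.

*Lotteries.* For $k,c\in\omega$ let
$$P_{k,c}=\{B:B(\langle k,c,u\rangle)=0\text{ for all }u<k+2\}.$$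
For fixed $k$ the events $P_{k,c}$ are independent over $c$, each of measure $2^{-k-2}$.

Now let $(\psi_e)$ list the $\{0,1\}$-valued partial computable functions. We want a functional $\Phi$ such that $\Phi^B$ often equals $1-\psi_e$ on a whole interval. To do so, $\Phi^B$ must wait for $\psi_e$ to converge there, and if $\psi_e$ is partial it waits forever. The lottery keeps down the number of $B$ that suffer, provided that for each $e$ we get stuck on at most one interval. So the intervals for $e$ are opened one at a time. Write $\langle e,c\rangle$ for a bijective pairing, put $T_e(-1)=0$, and let $T_e(r)$ be the least $s>T_e(r-1)$ such that $\psi_e(x)$ converges within $s$ steps for all $x\in I_{\langle e,T_e(r-1)\rangle}$. On $I_{\langle e,c\rangle}$ let $\Phi^B=0$, unless $c=T_e(r-1)$ for some $r\ge0$ and $B\in P_{e,c}$; in this case wait for $T_e(r)$ and then let $\Phi^B=1-\psi_e$ on the interval. Whether $c=T_e(r-1)$ is decidable, since $T_e(r-1)\ge r$ leaves only $r\le c$ to try.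

If $T_e$ is not total, there is exactly one $c=T_e(r-1)$ with $T_e(r)$ undefined, and $\Phi^B$ gets stuck because of $e$ only if $B\in P_{e,c}$ for this $c$. So $\Phi^B$ is total outside a set of measure at most $\sum_e2^{-e-2}=\frac12$. If $\psi_e$ is total, so is $T_e$, and by the second Borel–Cantelli lemma a.e. $B$ lies in $P_{e,c}$ for infinitely many $c$ in the range of $T_e$; then $\delta(\Phi^B,\psi_e)=1$ by (2). Hence with probability at least $\frac12$, $\Phi^B$ is total and at distance $1$ from every computable set, so $s_{\emptyset}(B)=1$. Lemma 2.2 finishes the argument.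

So the computable degree is dispersive, as badly as possible. The next task is to run this against a generic oracle.

## 3. Diagonalizing against non-high 1-generic sets

Let $A$ be 1-generic, and try to make $\Phi^B$ differ from $\Psi_e^A$ on whole intervals. Now $B$ does not know $A$, but genericity should help: let $B$ pick a string $\sigma$, look for $\tau\supseteq\sigma$ such that $\Psi_e^\tau$ converges on an interval $I$, and let $\Phi^B=1-\Psi_e^\tau$ on $I$. If this is done for all $\sigma$, then 1-genericity should make $\tau\prec A$ happen again and again.

The trouble is the waiting. For a string $\sigma\not\prec A$ there may be no such $\tau$, even if $\Psi_e^A$ is total. The lottery tolerates one stuck interval for each index, but here there could be infinitely many for one index, and then a.e. $B$ would be stuck. So $\Phi^B$ may search for $\tau$ only up to a time limit. We let all partial computable functions propose time limits, each via a clock that gets stuck at most once. One of them has to be long enough, infinitely often, for the true $A$. This is where a hypothesis on $A$ comes in. A degree $\mathbf a$ is *high* if $\mathbf a'\ge\mathbf0''$.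 Martin's theorem says that a degree is high iff it computes a function dominating all computable functions.

**Theorem 3.1.** *If $A$ is 1-generic and not high, then $H(\mathbf a,\mathbf b)=1$ for a.e. $\mathbf b$. So every non-high 1-generic degree is dispersive.*

*Proof.* By Martin's theorem no $A$-computable function dominates all computable functions.

**Step 1: clocks.** We want time limits that are computable when they exist and that get stuck at most once. For a partial computable $\varphi_i$ let $T_i(-1)=0$, and let $T_i(r)$ be the least $s>T_i(r-1)$ with $\varphi_{i,s}(x)\downarrow$ for all $x\le r$ (undefined if there is none). The graph of $T_i$ is decidable uniformly in $i$, $T_i$ is strictly increasing, its domain is an initial segment, $T_i$ is total iff $\varphi_i$ is, and $T_i(r)\ge\varphi_i(r)$ because values are bounded by running times.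

**Lemma 3.2.** *If $w\le_TA$ is strictly increasing with $w(x)>x$, there is $i$ with $T_i$ total and $T_i(r)\ge w(T_i(r-1))$ for infinitely many $r$.*

*Proof.* Otherwise for every total $\varphi_i$ there is $r_0\ge0$ such that $T_i(r)<w(T_i(r-1))$ for all $r>r_0$. Iterating, for all $r\ge\max(r_0,T_i(r_0))$,
$$\varphi_i(r)\le T_i(r)\le w^{(r-r_0)}(T_i(r_0))\le w^{(r)}(T_i(r_0))\le w^{(r)}(r).$$
Here $w^{(r)}$ is the $r$-fold iterate; the third inequality uses $w(x)>x$ and the last uses monotonicity. So the $A$-computable function $r\mapsto w^{(r)}(r)$ dominates every computable function, a contradiction. $\square$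

**Step 2: the functional.** We define one $\Phi$ that takes care of all $e$ and all clocks. Let $(\Psi_e)$ list all $\{0,1\}$-valued Turing functionals, and let $\Psi_e^\tau(x)\downarrow$ mean convergence within $|\tau|$ steps with queries below $|\tau|$. A *task* is a triple $(k,c,\sigma)$ with $k=\langle e,i\rangle$ and $|\sigma|\le c$. List the tasks effectively without repetition as $q=0,1,\dots$, and give the $q$-th task the interval $I_q$ of Section 2. For $q=(k,c,\sigma)$ let $\tau(q)$ be the length-lexicographically least $\tau\supseteq\sigma$ with $\Psi_e^\tau(x)\downarrow$ for all $x\in I_q$, if there is one. Define $\Phi^B$ on $I_q$ as follows.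

- If $B\notin P_{k,c}$, or $c$ is not of the form $T_i(r-1)$ with $r\ge0$, let $\Phi^B=0$ on $I_q$. (The second condition is decidable: $T_i(r-1)\ge r$, so only $r\le c$ need be tried, and the graph of $T_i$ is decidable.)
- If $B\in P_{k,c}$ and $c=T_i(r-1)$, wait for $T_i(r)$ to be defined. Then, if $\tau(q)$ exists and $|\tau(q)|\le T_i(r)$, which is a finite check, let $\Phi^B(x)=1-\Psi_e^{\tau(q)}(x)$ for $x\in I_q$. Otherwise let $\Phi^B=0$ on $I_q$.

**Step 3: $\Phi^B$ is total with probability at least $\frac12$.** For a given $k=\langle e,i\rangle$, waiting fails only if $T_i$ is not total, and then only for the unique $c=T_i(r-1)$ with $T_i(r)$ undefined, hence only for $B\in P_{k,c}$. So $\Phi^B$ is total except on a set of measure at most $\sum_k2^{-k-2}=\frac12$.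

**Step 4: the true $A$ is caught infinitely often.** We show that for every $e$ with $\Psi_e^A$ total, some $k$ produces infinitely many tasks $q$ with $\tau(q)\prec A$. Let $w\le_TA$ be strictly increasing with $w(c)>c$ and such that for all $i\le c$ and all $\sigma\prec A$ with $|\sigma|\le c$,
$$\Psi_e^{A\restriction w(c)}(x)\downarrow\quad\text{for all }x\in I_{(\langle e,i\rangle,c,\sigma)}.$$
For each $c$ these are finitely many computations from $A$, so such $w$ exists. Take $i$ from Lemma 3.2 and let $k=\langle e,i\rangle$. For infinitely many $r$, with $c=T_i(r-1)\ge i$, we have $T_i(r)\ge w(c)$. For such $c$ and every $\sigma\prec A$ with $|\sigma|\le c$, the string $A{\restriction}w(c)$ extends $\sigma$ and is a candidate for $\tau(k,c,\sigma)$. So $\tau(k,c,\sigma)$ exists and has length at most $w(c)\le T_i(r)$.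

For $m\in\omega$ let
$$V_m=\{\tau(q):q=(k,c,\sigma),\ c\ge m,\ c=T_i(r-1)\text{ for some }r\ge0,\ |\tau(q)|\le T_i(r)\}.$$
This set is c.e. Given $\sigma\prec A$, choose a $c$ as in the last paragraph with $c\ge\max(m,|\sigma|)$; then $\tau(k,c,\sigma)\in V_m$ extends $\sigma$. So every $\sigma\prec A$ has an extension in $V_m$, and by 1-genericity $A$ meets every $V_m$. Hence there is an infinite set $Q$, depending only on $A$ and $k$, such that for each $c\in Q$ there is a task $q=(k,c,\sigma)$ with $\tau(q)\prec A$ that is within its time limit. For all $B\in P_{k,c}$ we then have $\Phi^B(x)=1-\Psi_e^A(x)$ on all of $I_q$.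

**Step 5: distance $1$.** By the second Borel–Cantelli lemma, a.e. $B$ lies in $P_{k,c}$ for infinitely many $c\in Q$. Different $c$ give different tasks. So if moreover $\Phi^B$ is total, then it differs from $\Psi_e^A$ on all of $I_q$ for infinitely many $q$, and $\delta(\Phi^B,\Psi_e^A)=1$ by (2). There are countably many $e$. Hence for a set of $B$ of measure at least $\frac12$, $\Phi^B$ is total and has distance $1$ from every $A$-computable set, so $s_A(B)=1$. By Lemma 2.2, $H(\mathbf a,\mathbf b)=1$ for a.e. $\mathbf b$. $\blacksquare$

Two familiar kinds of 1-generic degree are covered. Recall that $A$ is 2-generic iff it meets or avoids every $\Sigma^0_2$ set of strings in the sense of Definition 1.4; this is 1-genericity relative to $0'$, and it implies 1-genericity.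

- *If $A$ is 1-generic and $\Delta^0_2$*, then $A'\equiv_TA\oplus0'\equiv_T0'$ by Fact 1.6, so $A$ is not high.
- *If $A$ is 2-generic*, then $(A\oplus0')'\equiv_TA\oplus0''$ by Fact 1.6. If $A$ were high, then $A\oplus0'\equiv_TA'\ge_T0''$, so $(A\oplus0')'\le_TA\oplus0'$, a contradiction. So $A$ is not high.

So the guess survives for all of these.

## 4. High 1-generic sets outrun every clock

What happens to the proof when $A$ is high? It stops at Lemma 3.2. Suppose $f\le_TA$ dominates every computable function, and let $w\le_TA$ be strictly increasing with $w(x)>\max(x,f(x))$. For a total $T_i$, the function $h_i$ with $h_i(c)=T_i(r)$ if $c=T_i(r-1)$, and $h_i(c)=0$ otherwise, is computable. So $f(c)\ge h_i(c)$ for almost all $c$, which says $T_i(r)<w(T_i(r-1))$ for almost all $r$. For this $w$ the conclusion of the lemma is false for every $i$: if $A$ makes $\Psi_e^A$ converge as late as $w$, every computable clock rings too early, almost always.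

This only shows that one method fails. But it suggests how to make a degree attractive: let $A$ compute a function that outruns not only the computable functions, but everything computable from almost every $B$. Then $A$ knows when to stop waiting for the $B$-computable sets, and it can approximate them. This can be done with a 1-generic $A$, and the guess is wrong.

**Theorem 4.1.** *There is a 1-generic $A$ whose degree is attractive. In fact, for every $Z\ge_T0''$ there is a 1-generic $A$ with $A'\equiv_TZ$ and attractive degree. Moreover, this $A$ computes a function $g$ such that for a.e. $B$, $g$ dominates every function computable from $B$.*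

**Corollary 4.2.** *A degree $\mathbf z$ is the jump of an attractive 1-generic degree iff $\mathbf z\ge\mathbf0''$. All 2-generic degrees and all $\Delta^0_2$ 1-generic degrees are dispersive.*

*Proof of Corollary 4.2 from Theorems 3.1 and 4.1.* If $\mathbf z\ge\mathbf0''$, apply Theorem 4.1. If $\mathbf a$ is 1-generic and attractive, it is high by Theorem 3.1, so $\mathbf a'\ge\mathbf0''$. We have just seen that the 2-generic and the $\Delta^0_2$ 1-generic sets are not high, so Theorem 3.1 applies to them. $\blacksquare$

Theorem 4.1 alone answers the question: **no**, not every 1-generic degree is dispersive. Nothing here characterizes which *high* 1-generic degrees are attractive. The remaining sections prove Theorem 4.1.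

## 5. From domination to distance one half

This section removes all metric matters from the problem.

**Proposition 5.1.** *Suppose $g\le_TA$ and, for a.e. $B$, $g$ dominates every $B$-computable function. Then the degree of $A$ is attractive.*

*Proof.* Write $\Phi^B_{e,s}(m)\downarrow$ for convergence in at most $s$ steps with queries below $s$.

**Step 1: truncation at $g$.** We replace $\Phi_e$ by a total functional that agrees with it almost everywhere, for almost all oracles. Let $\Theta_e^X(n)=1$ if $\Phi^X_{e,g(n)}(n)\downarrow=1$, and $\Theta_e^X(n)=0$ otherwise. This is a total functional of $X$, uniformly computable from $A$, and its value at $n$ depends only on the first $g(n)$ bits of $X$. Let $B$ be as in the hypothesis, and let $Y=\Phi_e^B$ be a set. The running time "least $s$ with $\Phi_{e,s}^B(n)\downarrow$" is a $B$-computable function of $n$, so it is at most $g(n)$ for almost all $n$. Hence $Y$ and $\Theta_e^B$ differ only finitely.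

**Step 2: one $A$-computable set near almost all $\Theta_e^X$.** We do not know $X$, so we choose bits that are good on average over $X$. Split $\omega$ into consecutive intervals $J_1,J_2,\dots$ with $|J_i|=i^2$; $J_i$ starts at $N_i=\sum_{l<i}l^2$. Hoeffding's inequality says that for $N$ independent fair bits with sum $S$, $\Pr[S>\frac N2+\lambda]\le e^{-2\lambda^2/N}$. For fixed $x\in2^{J_i}$ and uniformly random $c\in2^{J_i}$, the bits of $x\bigtriangleup c$ are independent and fair, so with $N=i^2$ and $\lambda=i^{-1/2}\cdot i^2=i^{3/2}$,
$$\Pr\big[\,|x\bigtriangleup c|>(\tfrac12+i^{-1/2})\,i^2\,\big]\le e^{-2(i^{3/2})^2/i^2}=e^{-2i}.$$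
Apply this with $x=\Theta_e^X{\restriction}J_i$ and average over $X$. By Fubini the average over $c$ of the measures below is at most $e^{-2i}$, so some $c\in2^{J_i}$ satisfies
$$\mu\big\{X:|(\Theta_e^X{\restriction}J_i)\bigtriangleup c|>(\tfrac12+i^{-1/2})\,i^2\big\}\le e^{-2i}.\tag{3}$$
The set in (3) is clopen, since finitely many bits of $X$ matter. An integer $k$ exceeds $\frac{i^2}2+i^{3/2}$ iff $2k-i^2>0$ and $(2k-i^2)^2>4i^3$, so $A$ can compute the measure in (3) as a rational number from $e,i,c$. Hence $A$ can find the first $c$ that minimizes it. Let $C^{(e)}\le_TA$ be the concatenation of these $c$'s.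

**Step 3: $\delta(\Theta_e^X,C^{(e)})\le\frac12$ for a.e. $X$.** Since $\sum_ie^{-2i}<\infty$, by Borel–Cantelli a.e. $X$ satisfies $|(\Theta_e^X\bigtriangleup C^{(e)})\cap J_l|\le(\frac12+l^{-1/2})l^2$ for all but finitely many $l$. For $N_i\le n<N_{i+1}$, bound the last partial interval by its full length $i^2$:
$$|(\Theta_e^X\bigtriangleup C^{(e)})\cap[0,n)|\le O(1)+\sum_{l<i}\big(\tfrac12+l^{-1/2}\big)l^2+i^2\le\tfrac{N_i}2+O(i^{5/2})\le\tfrac n2+O(i^{5/2}),$$
because $\sum_{l<i}l^{3/2}\le i^{5/2}$. As $n\ge N_i$ and $N_i$ is of order $i^3$, dividing by $n$ gives the claim.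

**Step 4: conclusion.** For a.e. $B$, Step 1 applies to $B$ and Step 3 applies to $X=B$ for all $e$. If $Y\le_TB$, say $Y=\Phi_e^B$, then $\delta(Y,C^{(e)})=\delta(\Theta_e^B,C^{(e)})\le\frac12$. So $s_A(B)\le\frac12$, and $H(\mathbf a,\mathbf b)=\frac12$ for a.e. $\mathbf b$ by Lemma 2.1. $\blacksquare$

## 6. Clopen approximations to the set of divergence

It remains to find a 1-generic $A$ and $g\le_TA$ as in Proposition 5.1. First we put all functionals into one space.

**Definition 6.1.** For $X=0^e1B$ let $t_X(n)$ be the least $s\ge e$ with $\Phi^B_{e,s}(m)\downarrow$ for all $m\le n$ ($\infty$ if there is none). Let $t_{0^\omega}(n)=\infty$. Put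
$$U_n^s=\{X:t_X(n)>s\},\qquad L=\{X:\exists n\ t_X(n)=\infty\},\qquad R=2^\omega\setminus L.$$

So $X$ names an oracle together with a program; $R$ consists of the pairs for which the program is total, and $U_n^s$ of those that look slow at stage $s$.

*The sets $U_n^s$ are uniformly computable clopen sets.* If $X$ begins with $0^{s+1}$, then $t_X(n)\ge s+1$ and $X\in U_n^s$. Otherwise $X=0^e1B$ with $e\le s$, and only the first $s$ bits of $B$ matter. In both cases the first $2s+1$ bits of $X$ decide.

The sets $U_n^s$ decrease in $s$ and increase in $n$. Moreover $\bigcap_sU_n^s=\{X:t_X(n)=\infty\}\subseteq L$ and $L=\bigcup_n\bigcap_sU_n^s$.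

**Lemma 6.2.** *Suppose that for a.e. $X\in R$ we have $t_X(n)\le g(n)$ for all but finitely many $n$. Then for a.e. $B$, $g$ dominates every $B$-computable function.*

*Proof.* For each $e$, the map $B\mapsto0^e1B$ pulls null sets back to null sets, since it multiplies measures by $2^{-e-1}$. So for a.e. $B$ and every $e$ with $\Phi_e^B$ total, the point $0^e1B$ is in $R$ and $t_{0^e1B}(n)\le g(n)$ for almost all $n$. Outputs are bounded by running times, so $\Phi_e^B(n)\le t_{0^e1B}(n)\le g(n)$ for almost all $n$. $\square$

Let $K_0,K_1,\dots$ effectively list all clopen sets, and let $\delta_j=16^{-j}$, so that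
$$\sum_{i>j}\delta_i=\frac{\delta_j}{15}.$$
Since $L$ is measurable, for each $j$ there is $c_j$ such that $C_j:=K_{c_j}$ satisfies
$$\mu(L\bigtriangleup C_j)<\frac{\delta_j}5.\tag{4}$$

**What an oracle could do that knows the sequence $(c_n)$.** It could find $g(n)$ with $\mu(U_n^{g(n)}\setminus C_n)\le\delta_n$: this exists, since as $s\to\infty$
$$\mu(U_n^s\setminus C_n)\to\mu\Big(\bigcap_sU_n^s\setminus C_n\Big)\le\mu(L\setminus C_n)<\frac{\delta_n}5.$$
A point $X\in R$ with $t_X(n)>g(n)$ lies in $U_n^{g(n)}\setminus C_n$ or in $C_n\setminus L$. These have measures at most $\delta_n$ and $\delta_n/5$, which are summable, so by Borel–Cantelli a.e. $X\in R$ has $t_X(n)\le g(n)$ for almost all $n$. By Lemma 6.2 and Proposition 5.1 we would be done.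

So we want a 1-generic $A$ that contains the numbers $c_j$ in readable form. One writes a block $0^{c_j}1$ into $A$, then extends so as to meet $W_j$ if possible, then writes $0^{c_{j+1}}1$, and so on. The point of difficulty is the reading. To find the block of $c_{j+1}$ one has to know whether the extension for $W_j$ was made, and this is a question for $0'$, not for $A$. So $A$ can only guess, at stage $s$, by looking at $W_{j,s}$. A wrong guess makes it read garbage instead of $c_{j+1}$. If, say, the garbage happens to name the clopen set $2^\omega$, then the condition $\mu(U_n^s\setminus 2^\omega)\le\delta_n$ holds for the first $s$ we look at, and $g(n)$ is chosen with no control over $U_n^{g(n)}$. Sections 7 and 8 carry out the coding and the guessing; Section 9 repairs this.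

## 7. A 1-generic set that carries the approximations

Let $(W_j)$ effectively list all c.e. subsets of $2^{<\omega}$, with $W_j=\emptyset$ for infinitely many $j$. Fix an enumeration order of each $W_j$ such that each finite stage $W_{j,s}$ is an initial segment of that order.

**Construction.** Fix $Z\ge_T0''$. Let $\sigma_0=\emptyset$. Given $\sigma_j$, let
$$\nu_j=\sigma_j{}^\frown Z(j){}^\frown0^{c_j}1,$$
with $c_j$ as in (4). If $W_j$ contains an extension of $\nu_j$, let $\sigma_{j+1}$ be the first enumerated one and put $a_j=1$. Otherwise let $\sigma_{j+1}=\nu_j$ and $a_j=0$. Let $A=\bigcup_j\sigma_j$.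

**Step 1: $A$ is 1-generic.** Either $A$ meets $W_j$, or $\nu_j\prec A$ has no extension in $W_j$. Also, each $\nu_j$ ends in $1$, so $A$ has infinitely many ones. And $a_j=0$ for infinitely many $j$, since $W_j=\emptyset$ infinitely often.

**Step 2: $c_j$ can be found by $0''$.** This is needed for $A\le_TZ$. For clopen $K$ we have
$$\mu(K\cap R)=\inf_n\sup_s\mu(K\setminus U_n^s),$$
because $R$ is the decreasing intersection over $n$ of the increasing unions $\bigcup_s(2^\omega\setminus U_n^s)$. Each supremum is the limit of an increasing computable sequence of rationals, so it is $0'$-computable uniformly in $n$ and $K$. The infimum of a decreasing $0'$-computable sequence of reals is $0''$-computable. So $\mu(K\cap R)$ is $0''$-computable uniformly in $K$, and hence so is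
$$\mu(L\bigtriangleup K)=\mu(K\cap R)+(1-\mu(K))-\mu(R\setminus K);$$
here $\mu(R\setminus K)$ is the same quantity for the complement of $K$. A $0''$-search finds a $c$ for which $\mu(L\bigtriangleup K_c)<\delta_j/5$ is confirmed; let $c_j$ be the first one found.

**Step 3: $A'\equiv_TZ$.** Given $\sigma_j$, the oracle $Z\ge_T0''$ finds $c_j$ and $Z(j)$, hence $\nu_j$, and decides whether $W_j$ has an extension of $\nu_j$. So $A\le_TZ$, and $A\oplus0'\le_TZ$. Conversely, $A\oplus0'$ reconstructs all $\sigma_j,\nu_j$: given $\sigma_j$, read $\nu_j$ from $A$ as the part up to the first $1$ after the bit $Z(j)$; then ask $0'$ whether $W_j$ has an extension of $\nu_j$, and if so find the first enumerated one. This yields all bits $Z(j)$. Thus $A\oplus0'\equiv_TZ$, and $A'\equiv_TZ$ by Fact 1.6.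

## 8. Reading $A$ at stage $s$

We imitate the last reconstruction with $W_{j,s}$ in place of $0'$.

**Definition 8.1.** Let $\sigma_0^s=\emptyset$. Given $\sigma_j^s\prec A$, let $\nu_j^s\prec A$ be the unique prefix of the form $\sigma_j^s{}^\frown z\,0^c1$ with $z$ one bit; it exists since $A$ has infinitely many ones. Let $C_j^s=K_c$. If $W_{j,s}$ contains a prefix of $A$ extending $\nu_j^s$, let $a_j^s=1$ and let $\sigma_{j+1}^s$ be the first enumerated such prefix. Otherwise let $a_j^s=0$ and $\sigma_{j+1}^s=\nu_j^s$.

All this is computable from $A$. Write $a^s{\restriction}j=(a_0^s,\dots,a_{j-1}^s)$ and $a{\restriction}j=(a_0,\dots,a_{j-1})$; such a tuple is a *pattern*. For example, if only $a_0^s$ is wrong, it is $0$ instead of $1$ (see P3), so $\sigma_1^s=\nu_0$ is shorter than or equal to $\sigma_1$, and the reader looks for $c_1$ starting in a place where the construction may have put something else. But $C_0^s=C_0$ is right.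

**(P1)** *$\sigma_j^s,\nu_j^s,C_j^s$ depend only on the pattern $a^s{\restriction}j$.* Induct on $j$. Suppose $\nu_j^s$ is determined. If $a_j^s=0$, then $\sigma_{j+1}^s=\nu_j^s$. If $a_j^s=1$, then $\sigma_{j+1}^s$ is the first element in the enumeration order of $W_j$ that is a prefix of $A$ extending $\nu_j^s$. This does not depend on $s$, because $W_{j,s}$ is an initial segment of the order. Finally $\sigma_{j+1}^s$ determines $\nu_{j+1}^s$ and $C_{j+1}^s$.

**(P2)** *If $a^s{\restriction}j=a{\restriction}j$, then $\sigma_j^s=\sigma_j$, $\nu_j^s=\nu_j$ and $C_j^s=C_j$.* Induct on $j$. From $\sigma_j^s=\sigma_j$ we get $\nu_j^s=\nu_j$ and $C_j^s=C_j$, since $\nu_j\prec A$ has the required form. If moreover $a_j^s=a_j=0$, then $\sigma_{j+1}^s=\nu_j=\sigma_{j+1}$. If $a_j^s=a_j=1$, the first enumerated extension of $\nu_j$ in $W_j$ is $\sigma_{j+1}$, and $\sigma_{j+1}\prec A$; so it is also the first enumerated prefix of $A$ that extends $\nu_j$, and $\sigma_{j+1}^s=\sigma_{j+1}$.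

**(P3)** *If $a^s{\restriction}j=a{\restriction}j$ and $a_j^s\ne a_j$, then $a_j^s=0$ and $a_j=1$.* Indeed $a_j^s=1$ means that $W_j$ contains an extension of $\nu_j^s=\nu_j$, so $a_j=1$.

**(P4)** *If $a^s{\restriction}j=a{\restriction}j$, then this holds at all later stages; and for each $j$ it holds for all large $s$.* Induct on $j$: let $a^{s'}{\restriction}j=a{\restriction}j$ for all $s'\ge s$. If $a_j=0$, then $a_j^{s'}=0$ for all $s'\ge s$ by (P3). If $a_j=1$, then $a_j^{s'}=1$ once $\sigma_{j+1}$ has been enumerated. A value $1$ persists, because $\nu_j^{s'}=\nu_j$ is constant and $W_{j,s'}$ increases.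

The lesson of (P2) and (P3): at a stage where decision $i$ is the first one misread, everything up to and including $C_i$ is still read correctly, and the misread value is always $0$.

## 9. Budgets for misreadings

We now define $g$ so that the damage done by misreadings is controlled. Suppose that when $g(m)$ is chosen, decision $i<m$ is the first one misread. The reader's $C_m^s$ is then worthless, but by (P2) its $C_i^s$ is the true $C_i$. So let us demand, at the time when $g(m)$ is chosen, that $U_m^{g(m)}$ not stick out of $C_i$ by much. Of course $i$ is not known, so we demand it for every $i<m$ whose value is currently read as $0$, which by (P3) includes the misread one.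

How much is "not much"? We cannot ask for $\mu(U_m^s\setminus C_i)\le\delta_m$: every $U_m^s$ contains $\{X:t_X(m)=\infty\}$, and $\mu(\{X:t_X(m)=\infty\}\setminus C_i)$ tends to $\mu(L\setminus C_i)$ as $m\to\infty$. If this limit is positive, the demand is impossible for all large $m$. On the other hand, a bound of $\delta_i$ for each single $m$ is too weak. By (P4), and because $g$ will be strictly increasing, only finitely many $m$ can misread decision $i$ first; but nothing bounds their number in advance, so these bounds do not add up to anything. The way out is that the sets $U_m^s$ all shrink toward subsets of the *same* set $L$. So one can give decision $i$ a single budget $\delta_i$ for the *union* of all $U_m$ chosen under the same reading.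

**Definition 9.1.** Let $g(-1)=-1$, and let $g(n)$ be the least $s>g(n-1)$ such that

1. $\mu(U_n^s\setminus C_n^s)\le\delta_n$;
2. for every $j<n$ with $a_j^s=0$: $\ \mu\big((D_j(n,s)\cup U_n^s)\setminus C_j^s\big)\le\delta_j$, where
$$D_j(n,s)=\bigcup\big\{U_m^{g(m)}:j<m<n,\ a^{g(m)}{\restriction}(j+1)=a^s{\restriction}(j+1)\big\}.$$

These are conditions on rational measures of clopen sets that $A$ can compute, so $g\le_TA$ if $g$ is total. Write $U_m=U_m^{g(m)}$.

**Claim 9.2.** *$g$ is total.*

*Proof.* Assume $g(m)$ is defined for all $m<n$.

**Step 1: sort the earlier choices by their first error.** For $m<n$ let $J(m)$ be the least $i<m$ with $a_i^{g(m)}\ne a_i$ if there is one, and $J(m)=m$ otherwise. Let $i=J(m)$. Then $a^{g(m)}{\restriction}i=a{\restriction}i$, so $C_i^{g(m)}=C_i$ by (P2). If $i<m$, then $a_i^{g(m)}=0$ and $a_i=1$ by (P3). Let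
$$E_i=\bigcup\{U_m:m<n,\ J(m)=i\}\setminus C_i.$$

**Step 2: $\mu(E_i)\le2\delta_i$.** This is what the budgets were made for. Note that $J(m)=i$ implies $m\ge i$. The term $m=i$, if $J(i)=i$, contributes $U_i\setminus C_i=U_i\setminus C_i^{g(i)}$, which has measure at most $\delta_i$ by condition 1. Now consider the $m$ with $i<m<n$ and $J(m)=i$. If there are any, let $m^*$ be the largest. All of them have the same pattern $a^{g(m)}{\restriction}(i+1)=(a{\restriction}i,0)$. So all $U_m$ in question with $m<m^*$ are part of $D_i(m^*,g(m^*))$. Condition 2 for $g(m^*)$ with $j=i$ applies, because $a_i^{g(m^*)}=0$; it says that the union of all these $U_m$, minus $C_i^{g(m^*)}=C_i$, has measure at most $\delta_i$.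

**Step 3: condition 1 holds for all large $s$.** By (P4) and (P2), eventually $a_i^s=a_i$ for $i<n$ and $C_j^s=C_j$ for $j\le n$. Then $\mu(U_n^s\setminus C_n)\to\mu(\bigcap_sU_n^s\setminus C_n)\le\mu(L\setminus C_n)<\delta_n$.

**Step 4: condition 2 holds for all large $s$.** The relevant $j$ are eventually those $j<n$ with $a_j=0$; fix one. Eventually $D_j(n,s)$ is constant, namely
$$D=\bigcup\{U_m:j<m<n,\ a^{g(m)}{\restriction}(j+1)=a{\restriction}(j+1)\}.$$
For each such $m$ there is no error up to and including $j$, and $m>j$, so $i:=J(m)$ satisfies $j<i\le m<n$. Further,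
$$U_m\subseteq E_i\cup C_i\subseteq E_i\cup(C_i\setminus L)\cup L.$$
Since also $\bigcap_rU_n^r\subseteq L$,
$$\Big(D\cup\bigcap_rU_n^r\Big)\setminus C_j\ \subseteq\ (L\setminus C_j)\cup\bigcup_{j<i<n}\big(E_i\cup(C_i\setminus L)\big).$$
By (4) and Step 2 the right side has measure at most
$$\frac{\delta_j}5+\sum_{i>j}\Big(2+\frac15\Big)\delta_i=\delta_j\Big(\frac15+\frac{11}5\cdot\frac1{15}\Big)=\delta_j\Big(\frac{15}{75}+\frac{11}{75}\Big)=\frac{26}{75}\,\delta_j<\delta_j.$$
For large $s$ the sets $(D\cup U_n^s)\setminus C_j$ decrease with intersection $(D\cup\bigcap_rU_n^r)\setminus C_j$. By continuity of measure from above, condition 2 holds for this $j$ for all large $s$. There are finitely many $j<n$, so $g(n)$ is defined. $\square$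

Here one sees why the budgets never block each other. Although $D_j$ contains sets chosen under wrong readings, those readings were right up to $j$, so their errors are charged to decisions $i>j$. All later budgets together, $\sum_{i>j}2\delta_i$, are a small fraction of $\delta_j$.

**Claim 9.3.** *For a.e. $X\in R$, $t_X(n)\le g(n)$ for all but finitely many $n$.*

*Proof.* Let $j$ be such that $a_j=0$. By (P4) there is $s^*$ such that $a^s{\restriction}(j+1)=a{\restriction}(j+1)$ for all $s\ge s^*$. Let $n>j$ with $g(n)\ge s^*$. Then $a_j^{g(n)}=0$, $C_j^{g(n)}=C_j$ by (P2), and all $m$ with $j<m<n$ and $g(m)\ge s^*$ have the same pattern of length $j+1$ as $n$. So condition 2 for $g(n)$ gives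
$$\mu\Big(\bigcup\{U_m:j<m\le n,\ g(m)\ge s^*\}\setminus C_j\Big)\le\delta_j.$$
Let $n\to\infty$: the union of all $U_m$ with $m>j$ and $g(m)\ge s^*$, minus $C_j$, has measure at most $\delta_j$. As $g$ is strictly increasing, these are all but finitely many $m$. A point of $R$ that is in $U_m$ for infinitely many $m$ belongs to this union, and it is either outside $C_j$ or in $C_j\setminus L$. So
$$\mu\{X\in R:X\in U_m\text{ for infinitely many }m\}\le\delta_j+\mu(C_j\setminus L)\le\tfrac65\delta_j.$$
There are infinitely many $j$ with $a_j=0$. Letting $j\to\infty$ through them, we see that the measure is $0$. Finally, $X\in U_m$ means $t_X(m)>g(m)$. $\square$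

**Proof of Theorem 4.1.** Let $Z\ge_T0''$. By Section 7, $A$ is 1-generic and $A'\equiv_TZ$. By Claim 9.2, $g$ is a total $A$-computable function. By Claim 9.3 and Lemma 6.2, for a.e. $B$ the function $g$ dominates every function computable from $B$. By Proposition 5.1 the degree of $A$ is attractive. Taking $Z=0''$ gives the first sentence of the theorem, so not every 1-generic degree is dispersive. $\blacksquare$
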